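# Patterns with every finite degree of ambiguity

## 1. Every positive integer is a degree of ambiguity

**Theorem 1.** Let $\Sigma$ be a finite alphabet.

1. If $|\Sigma|\ge 2$, the set of degrees of ambiguity of patterns over $\Sigma\cup X$ is exactly $\{1,2,3,\dots\}\cup\{\infty\}$. Every integer $k\ge 2$ is attained, effectively, by a pattern with at most
$$\lceil \log_2(k(k-1))\rceil+\lceil\log_2 k\rceil$$
variables.
2. Both the condition $|\Sigma|\ge2$ and the use of terminals are necessary: if $|\Sigma|=1$, or if the pattern contains no terminals, then the degree of ambiguity is $1$ or $\infty$.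

Now let us unpack this. There are two disjoint alphabets, a finite alphabet $\Sigma$ of *terminals* and an alphabet $X$ of *variables*. As usual, $X$ is assumed infinite, or at least to contain as many variables as the constructions use.

**Definition (pattern, substitution, language).** A *pattern* is a word $\alpha\in(\Sigma\cup X)^+$, and $\operatorname{var}(\alpha)$ is the set of variables occurring in it. A *substitution* is a morphism $\sigma:(\Sigma\cup X)^+\to\Sigma^+$ with $\sigma(c)=c$ for every $c\in\Sigma$. So each variable goes to a *nonempty* terminal word, and all occurrences of one variable go to the same word. The language of $\alpha$ is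
$$L_{\mathrm{NE},\Sigma}(\alpha)=\{\sigma(\alpha)\mid\sigma\text{ is a substitution}\}.$$

**Definition (degree of ambiguity).** For $w\in L_{\mathrm{NE},\Sigma}(\alpha)$, the *degree of ambiguity of $w$* with respect to $\alpha$ is the number of distinct substitutions $\sigma$ with $\sigma(\alpha)=w$, where only the restriction of $\sigma$ to $\operatorname{var}(\alpha)$ counts. The *degree of ambiguity of $\alpha$* is the maximum of these numbers over all $w\in L_{\mathrm{NE},\Sigma}(\alpha)$; it may be infinite.

For example, take $\alpha=x\,b\,y$ over $\{a,b\}$. The word $abba$ has degree $2$: either $b$ can play the role of the terminal, giving $(x,y)=(a,ba)$ or $(ab,a)$. The word $b^{M+2}$ has degree $M$, since any of its $M$ inner letters can be that terminal. So $\alpha$ itself has degree $\infty$, although each single word has finite degree.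

The question behind the theorem is Question 6 of the report "Combinatorics and Algorithmics of Strings". A result of Mateescu and Salomaa recalled there says that for every $k=2^m3^n$ with $m,n\ge0$ a pattern with degree of ambiguity $k$ can be effectively constructed; for all other finite degrees the report states that the existence of such patterns is unknown. Question 6 asks whether there are patterns with finite degree of ambiguity $k$ not of the form $2^m3^n$. Theorem 1 answers: yes, and every $k$ occurs. We shall also see an explicit pattern in five variables with degree $\binom52=10=2\cdot5$.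

## 2. Unary alphabets and terminal-free patterns: only 1 and ∞

We begin with the cases that can be done by hand. They prove part 2 of Theorem 1 and show that terminals have to do real work in any pattern of finite degree greater than $1$.

**No variable.** If $\operatorname{var}(\alpha)=\emptyset$, the only word is $\alpha$ itself and there is only one (empty) restriction. The degree is $1$.

**Exactly one variable.** Suppose $x$ is the only variable, occurring $p\geq 1$ times, and $\sigma(\alpha)=w$. Then $|w|=p\,|\sigma(x)|+(\text{number of terminals in }\alpha)$, so $|\sigma(x)|$ is determined by $w$. Before the first $x$ there are only terminals, so the position of that occurrence is known as well. Hence $\sigma(x)$ can be read off from $w$, and the degree is $1$.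

**At least two variables, and either $|\Sigma|=1$ or no terminals in $\alpha$.** Let $x\ne y$ occur $p$ and $q$ times, let $a\in\Sigma$ and $M\ge 0$. For $0\le j\le M$ put
$$\sigma_j(x)=a^{1+qj},\qquad \sigma_j(y)=a^{1+p(M-j)},\qquad \sigma_j(z)=a\ \text{ for every other variable } z.$$
By the hypothesis, every $\sigma_j(\alpha)$ is a power of $a$. In its length, $x$ and $y$ contribute
$$p(1+qj)+q(1+p(M-j))=p+q+pqM,$$
and nothing else depends on $j$ either. So all $M+1$ substitutions give the same word, and they are distinct because $1+qj$ takes distinct values. As $M$ is arbitrary, the degree is $\infty$. This proves part 2 of Theorem 1.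

Two values needed for part 1 are now available. The pattern $x$ has degree $1$. The pattern $xy$ has degree $\infty$; indeed $a^M$ has degree exactly $M-1$ for $M\ge2$. Moreover every degree is a positive integer or $\infty$, since every word of the language has at least one substitution. So for part 1 it remains to realize each integer $k\ge2$, with the stated number of variables, when $|\Sigma|\ge 2$.

**What to aim for.** If $n$ variables could each choose *independently* between two values, we would count $2^n$. To get other numbers, we want choices that are constrained. Say each variable $x_j$ is either "short" or "long", long means longer by a fixed amount, and $x_j$ occurs $w_j$ times. The total length of the word is fixed, so the weights of the long variables must have a fixed sum. Counting substitutions would then be counting subsets with a prescribed sum, and such counts are very flexible. The difficulty is to build a pattern that forces "exactly two values, with the same difference for all variables".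

## 3. Trading a factor across $aba$

From now on let $a\ne b$ be letters of $\Sigma$, and put
$$g=aba,\qquad \rho=ga=abaa .$$

The natural first try for two variables is the pattern $x\,g\,y$. If $\sigma(x)=a\rho^m$ and $\sigma(y)=a\rho^{m'}$, then since $g\cdot a\rho^{m'}=\rho^{m'+1}$ we get
$$\sigma(x\,g\,y)=a\rho^{m}\,\rho^{m'+1}=a\rho^{m+m'+1}.$$
So a factor $\rho$ can be moved from $x$ to $y$ without changing the word. The values $a$ and $a\rho=aabaa$ are our "short" and "long".

Two things go wrong with $x\,g\,y$ alone.

*The traded factor need not be $\rho$.* For instance, $(x,y)=(a,baa)$ and $(aab,a)$ both give $aababaa$; here $x$ grew by $ab$, of length $2$. In general, if $x$ grows from $U$ to $Us$ and the value of $y$ shrinks from $t\,V$ to $V$, the only condition is $gt=sg$, which has many solutions: $s=ab,\ t=ba$; or $s=t=aba$; or $s=abaa,\ t=aaba$.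

*The number of traded factors is unbounded.* For every $M\ge1$, the word $a\rho^M$ is obtained from $x=a\rho^m$, $y=a\rho^{M-1-m}$ for $m=0,\dots,M-1$, so $x\,g\,y$ has degree $\infty$.

The first defect is repaired by writing the same thing once more with a different word between the variables: $\rho g$ instead of $g$. To prove this we need a textbook notion.

**Definition (primitive word).** A nonempty word is *primitive* if it is not $u^m$ with $m\ge2$. For example, $abab=(ab)^2$ is not primitive. The word $\rho=abaa$ is: if $\rho=u^m$, then $m$ divides the number of letters $b$ in $\rho$, which is $1$.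

**Fact (Lyndon–Schützenberger).** If $\rho s=s\rho$ for nonempty words $\rho,s$, then $\rho$ and $s$ are powers of a common word. In particular, if $\rho$ is primitive, then $s=\rho^\delta$ with $\delta\ge1$.

The proof is a short induction on $|\rho s|$. If $|\rho|=|s|$, then $\rho=s$. Otherwise the shorter is a prefix of the longer; if, say, $s=\rho s'$, then $\rho\rho s'=\rho s'\rho$ gives $\rho s'=s'\rho$ with $s'$ nonempty, so $\rho,s'$ and hence $s$ are powers of a common word. The case $\rho=s\rho'$ is symmetric.

**Lemma 2.** Let $U,s,A,B$ be words with $s$ nonempty such that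
$$U\,g\,A=U\,s\,g\,B\qquad\text{and}\qquad U\,\rho g\,A=U\,s\,\rho g\,B .$$
Then $s=\rho^\delta$ for some $\delta\ge1$.

**Proof.** Comparing lengths in the first equation, $|A|=|B|+|s|$. Both $A$ and $B$ are suffixes of the same word, so $A=tB$ with $|t|=|s|$. Substituting and cancelling $U$ on the left and $B$ on the right, the two equations become
$$gt=sg,\qquad \rho gt=s\rho g .$$
Multiply the first by $\rho$ on the left: $\rho sg=\rho gt$. By the second this equals $s\rho g$. Cancelling $g$ gives $\rho s=s\rho$. Since $\rho$ is primitive, $s=\rho^\delta$ with $\delta\ge1$. $\blacksquare$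

So the pair $x\,g\,y$, $x\,\rho g\,y$ allows only powers of $\rho$ to be traded. But it does nothing about the second defect: with $x=a\rho^m$, $y=a\rho^{M-1-m}$ we have $x\,\rho g\,y\mapsto a\rho^{m}\cdot\rho\cdot\rho^{M-m}=a\rho^{M+1}$ for every $m$. Thus the pattern $x\,g\,y\,x\,\rho g\,y$ still gives $a\rho^M a\rho^{M+1}$ in at least $M$ ways, and its degree is $\infty$. Something must forbid trading $\rho^2$ while still permitting $\rho$.

## 4. Squares that permit one $\rho$ and forbid two

The new ingredient is to use *squares* of the variables, separated by a well-chosen word. Put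
$$v=baaaab,\qquad P=v\,aa=baaaabaa .$$
The squares of the short and long values are
$$a\cdot a=aa,\qquad aabaa\cdot aabaa=aa\cdot baaaabaa=aaP,$$
that is,
$$(a\rho^m)(a\rho^m)=aaP^m\qquad\text{for } m\in\{0,1\}. \tag{1}$$
Since also $v\,aa=P$, the same absorption as before happens in $xx\,v\,yy$: with $x=a\rho^m$, $y=a\rho^{m'}$ and $m,m'\in\{0,1\}$ it becomes $aaP^{m}\cdot P^{1+m'}=aaP^{m+m'+1}$.

Identity (1) fails for $m=2$: $a\rho^2a\rho^2=aabaaabaaaabaaabaa$ has seventh letter $b$, whereas $aaP^2=aabaaaabaabaaaabaa$ has seventh letter $a$. The next lemma turns this failure into a proof, for *every* possible value $U$ of the variable, not only for $U=a$.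

**Lemma 3.** Let $U,R,R'$ be words and $\delta\ge1$ such that
$$U\,U\,v\,R=U\rho^\delta\,U\rho^\delta\,v\,R'.$$
Then $\delta=1$.

**Proof.** Cancel the first $U$:
$$U\,v\,R=\rho^\delta\,U\,\rho^\delta\,v\,R'. \tag{2}$$

*Find the shape of $U$.* By (2), $U$ and $\rho^\delta U$ are prefixes of the same word, so $U$ is a prefix of $\rho^\delta U$. Applying this repeatedly, $U$ is a prefix of $\rho^{\delta m}U$ for all $m\ge1$, and so of the infinite word $\rho^\omega=\rho\rho\rho\cdots$. Hence $U=\rho^{\,j}\rho_1$ with $j\ge0$ and $\rho_1$ a proper prefix of $\rho$, that is, $\rho_1\in\{\varepsilon,a,ab,aba\}$.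

*Compare first letters.* In (2) the left side begins with $\rho^{\,j}\rho_1v$ and the right side with $\rho^\delta\rho^{\,j}\rho_1=\rho^{\,j}\rho^\delta\rho_1$. Cancelling $\rho^{\,j}$ gives
$$\rho_1\,baaaab\,R=(abaa)^\delta\,\rho_1\,(abaa)^\delta\,v\,R'. \tag{3}$$
Now go through the four cases.

* $\rho_1=\varepsilon$: the left side starts with $b$, the right side with $a$. Impossible.
* $\rho_1=ab$: the left side starts with $abb$, the right side with $aba$. Impossible.
* $\rho_1=aba$: the left side starts with $abab$, the right side with $abaa$. Impossible.
* $\rho_1=a$: the left side starts with $a\cdot baaaa=abaaaa$. If $\delta\ge2$, the right side starts with $abaa\,ab=abaaab$, which differs in the sixth letter. Impossible.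

So only $\rho_1=a$ can occur, and then $\delta=1$. $\blacksquare$

**A pattern of degree 2.** The lemmas already handle two variables. Let
$$\beta=(x\,g\,y)\,(x\,\rho g\,y)\,(xx\,v\,yy).$$
Both $(x,y)=(aabaa,a)$ and $(a,aabaa)$ send the three groups to $a\rho^2$, $a\rho^3$, $aaP^2$, so the degree is at least $2$. Conversely, fix a word $w$. If $\sigma(\beta)=w$ and $K=|\sigma(x)|+|\sigma(y)|$, the three groups have lengths $K+3$, $K+7$ and $2K+6$, so $|w|=4K+16$ determines $K$, and hence determines where each group lies in $w$. Let $\sigma,\tau$ both produce $w$ with $\sigma(x)\ne\tau(x)$. Both values are prefixes of the same image of $x\,g\,y$, so we may write $\sigma(x)=U$, $\tau(x)=Us$ with $s$ nonempty. The first two groups and Lemma 2 (with $A=\sigma(y)$, $B=\tau(y)$) give $s=\rho^\delta$; the third group and Lemma 3 give $\delta=1$. So any two distinct values of $x$ differ in length by exactly $4$, which leaves at most two values. Given $\sigma(x)$, the word $\sigma(y)$ is the rest of the first group after $\sigma(x)\,g$. Hence the degree of $\beta$ is exactly $2$.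

Notice that both lemmas speak only about the *first* variable of the groups. With more variables we shall therefore use one triple of groups for each variable, with that variable in front.

## 5. The pattern $\alpha_{\mathbf w}$ and subset sums

For positive integers $\mathbf w=(w_1,\dots,w_n)$ let
$$N(\mathbf w)=\max_T\ \#\Big\{J\subseteq\{1,\dots,n\}:\ \sum_{j\in J}w_j=T\Big\}.$$
For $\mathbf w=(1,\dots,1)$ with $n$ entries this is $\max_T\binom nT$. So $n=2,3,4,5$ give $2,3,6,10$, and $10$ is not of the form $2^m3^n$. With unequal weights other numbers appear: for $\mathbf w=(1,1,2,2,3)$ the numbers of subsets with sum $0,1,\dots,9$ are the coefficients of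
$$(1+z)^2(1+z^2)^2(1+z^3)=1+2z+3z^2+5z^3+5z^4+5z^5+5z^6+3z^7+2z^8+z^9,$$
so $N(1,1,2,2,3)=5$. For instance, sum $3$ is reached by the entry $3$ alone or by one of two $1$'s with one of two $2$'s.

**Construction.** Let $n\ge2$ and let $W=\sum_jw_j$, so $W\ge2$. For each $i\in\{1,\dots,n\}$ fix a sequence of variables $z_{i,1},z_{i,2},\dots,z_{i,W}$ in which each $x_j$ occurs exactly $w_j$ times and $z_{i,1}=x_i$. Put
$$Y_i=z_{i,2}\,g\,z_{i,3}\,g\cdots g\,z_{i,W},\qquad L_i=x_i\,g\,Y_i,\qquad L_i'=x_i\,\rho g\,Y_i,$$
$$D_i=x_ix_i\,v\,z_{i,2}z_{i,2}\,v\,z_{i,3}z_{i,3}\,v\cdots v\,z_{i,W}z_{i,W},$$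
$$\alpha_{\mathbf w}=L_1L_1'D_1\;L_2L_2'D_2\cdots L_nL_n'D_n .$$

The case $\mathbf w=(1,1,1,1,1)$, with indices mod $5$, reads
$$\prod_{i=1}^{5}\big(x_i g x_{i+1}gx_{i+2}gx_{i+3}gx_{i+4}\big)\big(x_i\rho g x_{i+1}gx_{i+2}gx_{i+3}gx_{i+4}\big)\big(x_i^2\,v\,x_{i+1}^2\,v\,x_{i+2}^2\,v\,x_{i+3}^2\,v\,x_{i+4}^2\big).$$

**Theorem 4.** Let $|\Sigma|\ge2$, $n\ge2$ and $\mathbf w\in\mathbb Z_{\ge1}^n$. The pattern $\alpha_{\mathbf w}$, in $n$ variables, has degree of ambiguity exactly $N(\mathbf w)$.

**Corollary 5.** For $n=5$ and $\mathbf w=(1,1,1,1,1)$, the degree is $\binom52=10$, which is not of the form $2^m3^n$ since $5\mid10$. So the answer to Question 6 is yes.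

## 6. The lower bound: $\sigma_J(\alpha_{\mathbf w})$ depends only on the sum over $J$

The aim is to exhibit $N(\mathbf w)$ distinct substitutions with the same image. Let $T$ attain the maximum in the definition of $N(\mathbf w)$. For each $J$ with $\sum_{j\in J}w_j=T$ define
$$\sigma_J(x_j)=\begin{cases}a\rho=aabaa,& j\in J,\\ a,& j\notin J.\end{cases}$$
Different sets $J$ give different substitutions, and there are $N(\mathbf w)$ of them. Fix $J$ and $i$, and write $\sigma_J(z_{i,l})=a\rho^{m_l}$ with $m_l\in\{0,1\}$. As $x_j$ occurs $w_j$ times in the sequence, $\sum_{l=1}^Wm_l=\sum_{j\in J}w_j=T$.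

From $g\cdot a\rho^m=\rho^{m+1}$ we get
$$\sigma_J(L_i)=a\rho^{m_1}\,\rho^{1+m_2}\cdots\rho^{1+m_W}=a\rho^{W-1+T},$$
and the additional $\rho$ in $L_i'$ gives $\sigma_J(L_i')=a\rho^{W+T}$. From (1) and $v\,aa=P$ we get
$$\sigma_J(D_i)=aaP^{m_1}\,P^{1+m_2}\cdots P^{1+m_W}=aaP^{W-1+T}.$$
None of these words depends on $J$ beyond $T$. Hence
$$\sigma_J(\alpha_{\mathbf w})=\big(a\rho^{W-1+T}\,a\rho^{W+T}\,aaP^{W-1+T}\big)^n$$
for all these $J$, and the degree of $\alpha_{\mathbf w}$ is at least $N(\mathbf w)$.

In the case $\mathbf w=(1,1,1,1,1)$, $T=2$, the word is $(a\rho^6\,a\rho^7\,aaP^6)^5$, and the ten substitutions correspond to the ten $2$-element subsets of $\{1,\dots,5\}$.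

## 7. The upper bound: no word has more than $N(\mathbf w)$ substitutions

Fix *any* $w\in L_{\mathrm{NE},\Sigma}(\alpha_{\mathbf w})$, and let $S$ be the set of substitutions, restricted to $x_1,\dots,x_n$, with $\sigma(\alpha_{\mathbf w})=w$. We must show $|S|\le N(\mathbf w)$.

**Step 1: the components match.** The purpose is to replace one equation $\sigma(\alpha_{\mathbf w})=\tau(\alpha_{\mathbf w})$ by $3n$ shorter ones. For $\sigma\in S$ let $K_\sigma=\sum_jw_j|\sigma(x_j)|$. Each $L_i$ contains all variables with the right multiplicities and $W-1$ copies of $g$; $L_i'$ has the extra $\rho$; $D_i$ contains everything twice and $W-1$ copies of $v$. So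
$$|\sigma(L_i)|=K_\sigma+3(W-1),\quad |\sigma(L_i')|=K_\sigma+3(W-1)+4,\quad |\sigma(D_i)|=2K_\sigma+6(W-1).$$
Adding up, $|w|=4nK_\sigma+n\big(12(W-1)+4\big)$. Therefore $K_\sigma=K$ is the same for all $\sigma\in S$. Then the lengths of all components are the same too, and reading $w$ from left to right we obtain, for all $\sigma,\tau\in S$ and all $i$,
$$\sigma(L_i)=\tau(L_i),\qquad\sigma(L_i')=\tau(L_i'),\qquad\sigma(D_i)=\tau(D_i). \tag{4}$$

**Step 2: two values of $x_i$ differ by a power of $\rho$.** The purpose is to limit what can be traded. Fix $i$ and let $\sigma,\tau\in S$ with $\sigma(x_i)\ne\tau(x_i)$. Both are prefixes of the common word $\sigma(L_i)=\tau(L_i)$, so they have different lengths and, after possibly exchanging names, $\sigma(x_i)=U$, $\tau(x_i)=Us$ with $s$ nonempty. The first two equations in (4) say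
$$U\,g\,\sigma(Y_i)=U\,s\,g\,\tau(Y_i),\qquad U\,\rho g\,\sigma(Y_i)=U\,s\,\rho g\,\tau(Y_i).$$
It is essential that the *same* $Y_i$ occurs in $L_i$ and $L_i'$: this is Lemma 2 with $A=\sigma(Y_i)$, $B=\tau(Y_i)$. So $s=\rho^\delta$ with $\delta\ge1$.

**Step 3: $\delta=1$.** The purpose is to fix the amount traded. Since $W\ge2$, the pattern $D_i$ begins with $x_ix_i\,v$. The third equation in (4) therefore has the form
$$U\,U\,v\,R=U\rho^\delta\,U\rho^\delta\,v\,R'$$
for some words $R,R'$, and Lemma 3 gives $\delta=1$.

**Step 4: at most two values per variable.** By Steps 2 and 3, of any two distinct values of $x_i$ under substitutions in $S$, the longer is the shorter followed by $\rho$, so their lengths differ by exactly $4$. If there were three distinct values, with lengths $\ell_1<\ell_2<\ell_3$, then $\ell_3-\ell_1=(\ell_3-\ell_2)+(\ell_2-\ell_1)=8\neq4$, a contradiction. So over $S$ each $x_i$ takes either one value, or exactly two values, $U_i$ and $U_i\rho$.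

**Step 5: substitutions become subsets with a fixed sum.** Let $I$ be the set of those $i$ for which $x_i$ takes two values, and for $\sigma\in S$ let $J_\sigma=\{i\in I:\sigma(x_i)=U_i\rho\}$. The set $J_\sigma$ determines the value of every variable, so $\sigma\mapsto J_\sigma$ is injective on $S$. Moreover
$$K=K_\sigma=C+4\sum_{i\in J_\sigma}w_i,\qquad C=\sum_{i\in I}w_i|U_i|+\sum_{i\notin I}w_i|\sigma(x_i)|,$$
and $C$ does not depend on $\sigma$, because for $i\notin I$ the word $\sigma(x_i)$ is the same for all $\sigma\in S$. By Step 1, $K$ does not depend on $\sigma$ either. Hence $\sum_{i\in J_\sigma}w_i$ has one and the same value $T'$ for all $\sigma\in S$, and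
$$|S|\le\#\Big\{J\subseteq\{1,\dots,n\}:\sum_{j\in J}w_j=T'\Big\}\le N(\mathbf w).$$

Together with Section 6 this proves Theorem 4, and with it Corollary 5. $\blacksquare$

## 8. Weights with $N(\mathbf w)=k$

What is left of Theorem 1 is purely arithmetical: for every $k\ge2$ we need weights $\mathbf w$ with $N(\mathbf w)=k$. The plan is to make subset sums look like $p+\lambda q$, where $p$ and $q$ run independently over intervals of integers. Then the number of representations of $T$ is the number of multiples $\lambda q$ inside a window of length equal to the range of $p$, and we choose $\lambda$ so that the window can hold exactly $k$ of them.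

**Step 1: choose $\lambda$.** Let
$$r=\lceil\log_2(k(k-1))\rceil,\qquad t=\lceil\log_2k\rceil .$$
As $k\ge2$, both are at least $1$. The half-open interval $\big[\tfrac{2^r}{k},\tfrac{2^r}{k-1}\big)$ has length $\tfrac{2^r}{k(k-1)}\ge1$, so it contains an integer $\lambda$. The left endpoint is positive, so $\lambda\ge1$; one may take $\lambda=\lceil2^r/k\rceil$, the least integer at or above the left endpoint. From $\tfrac{2^r}{k}\le\lambda<\tfrac{2^r}{k-1}$ we get
$$k-1<\frac{2^r}{\lambda}\le k. \tag{5}$$

**Step 2: choose $\mathbf w$.** Let
$$\mathbf w=(1,2,4,\dots,2^{r-1},\ \lambda,2\lambda,4\lambda,\dots,2^{t-1}\lambda),$$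
with $n=r+t\ge2$ entries. By binary expansion, choosing a subset of the first $r$ indices is the same as choosing an integer $p$ with $0\le p<2^r$, and choosing a subset of the last $t$ indices is the same as choosing $q$ with $0\le q<2^t$. So subsets $J$ correspond bijectively to pairs $(p,q)$, and the sum of the chosen weights is $p+\lambda q$.

**Step 3: at most $k$ subsets for each sum.** Let $T$ be given. A pair with $p+\lambda q=T$ is determined by $q$, and $0\le T-\lambda q<2^r$ means that
$$\frac{T-2^r}{\lambda}<q\le\frac T\lambda .$$
This is a half-open interval of length $2^r/\lambda\le k$ by (5). A half-open interval of length at most $k$ contains at most $k$ integers, because among $k+1$ integers the extreme ones are at distance at least $k$, whereas two points of such an interval are at distance less than $k$. So $N(\mathbf w)\le k$.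

**Step 4: some sum is reached $k$ times.** Let $T=\lambda(k-1)$. For $q=0,1,\dots,k-1$ put $p=\lambda(k-1-q)$. Then $q\le k-1<2^t$, as $2^t\ge k$, and $0\le p\le\lambda(k-1)<2^r$ by (5). These are $k$ admissible pairs with $p+\lambda q=T$. So $N(\mathbf w)\ge k$.

Hence $N(\mathbf w)=k$, and by Theorem 4 the pattern $\alpha_{\mathbf w}$ has degree of ambiguity exactly $k$. It has $r+t=\lceil\log_2(k(k-1))\rceil+\lceil\log_2k\rceil$ variables. Every ingredient ($r$, $t$, $\lambda$, the sequences $z_{i,l}$, the pattern) is computed explicitly from $k$, so the construction is effective. Together with the degrees $1$ and $\infty$ from Section 2, this proves part 1 of Theorem 1; part 2 was proved in Section 2. $\blacksquare$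

**Example: $k=5$.** Here $k(k-1)=20$, so $r=5$ and $t=3$. The interval $[\tfrac{32}5,\tfrac{32}4)=[6.4,8)$ contains $\lambda=7$, and $\mathbf w=(1,2,4,8,16,7,14,28)$. The sum $T=28$ is reached by exactly the five pairs
$$(p,q)=(28,0),\ (21,1),\ (14,2),\ (7,3),\ (0,4).$$
The formula thus gives a pattern of degree $5$ in eight variables. It is an upper bound and not a minimum: the weights $(1,1,2,2,3)$ of Section 5 already give degree $5$ with five variables.
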